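
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Retracts in the Bohr topology of abelian groups\\ and almost direct summands}


\begin{abstract}
Let $G=\bigoplus_\omega\mathbf Z(4)$. We show that the subgroup $\{x\in G:2x=0\}$ is not a retract of
$G$ in the Bohr topology. The method, which combines Ramsey's theorem with a
counting argument modulo a prime power, gives an obstruction for arbitrary abelian groups:
if $H$ is a retract of $G^{\#}$, then $(H\cap nG)/nH$ is finite for every $n\ge 1$. For groups of bounded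
exponent this condition is also sufficient, and it holds exactly when some subgroup of finite index in $H$ is
a direct summand of $G$.
\end{abstract}

\section{The question and the results}

Let $G$ be an abelian group. A \emph{character} of $G$ is a homomorphism from $G$ into the circle group
$\mathbf T$, and the \emph{Bohr topology} of $G$ is the initial topology with respect to all characters. We
write $G^{\#}$ for $G$ with this topology; it is a group topology. A subgroup $H$ of $G$ is a \emph{retract} of
$G^{\#}$ if there is a continuous map $r:G^{\#}\to H^{\#}$ with $r(h)=h$ for all $h\in H$. The map $r$ need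
not be a homomorphism.

Homomorphisms are continuous for the Bohr topologies, since following a homomorphism by a character gives a
character. So if $H$ is a direct summand of $G$, then the projection
onto $H$ is a retraction. Retractions that are not homomorphisms also exist: $2\mathbf Z(4)$ is not a
summand of $\mathbf Z(4)$, but $\mathbf Z(4)^{\#}$ is finite and discrete, and any map fixing $0$ and $2$ and
sending $1$ and $3$ into $\{0,2\}$ is a retraction. Do such nonlinear retractions survive when infinitely many
copies of this example are put together? Write $\bigoplus_\omega$ for a countably infinite direct sum,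
$\mathbf Z(n)$ for the cyclic group of order $n$ (we write $\mathbf Z/n$ when its elements serve as coordinates),
and $G[n]=\{x\in G:nx=0\}$. The following question is posed
in \cite{source}: \emph{is $\bigoplus_\omega\mathbf Z(2)$, viewed as the subgroup
$\bigl(\bigoplus_\omega\mathbf Z(4)\bigr)[2]$, a retract of $\bigl(\bigoplus_\omega\mathbf Z(4)\bigr)^{\#}$?}
The answer is no.

\begin{theorem}\label{thm:four}
Let $G=\bigoplus_\omega \mathbf Z(4)$ and $H=G[2]=2G$. There is no map $r:G\to H$ with $r|_H=\mathrm{id}$ that is
continuous as a map $G^{\#}\to H^{\#}$ at every point of $H$. In particular, $H$ is not a retract of $G^{\#}$.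
\end{theorem}

The argument works in any abelian group. Recall that $H\le G$ is \emph{pure} if $H\cap nG=nH$ for
every $n\ge1$, so that the groups $(H\cap nG)/nH$ measure the failure of purity. A retract can fail to
be pure, as $2\mathbf Z(4)\le\mathbf Z(4)$ shows, but only by a finite amount for each $n$.

\begin{theorem}\label{thm:general}
Let $G$ be an abelian group and $H\le G$. Suppose there is a map $r:G\to H$ with $r|_H=\mathrm{id}$ that is
continuous as a map $G^{\#}\to H^{\#}$ at each point of $H$ (for example, suppose that $H$ is a retract of
$G^{\#}$). Then $(H\cap nG)/nH$ is finite for every $n\ge1$.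
\end{theorem}

Theorem~\ref{thm:four} is the case $G=\bigoplus_\omega\mathbf Z(4)$, $H=2G$, $n=2$, in which
$(H\cap 2G)/2H=2G/4G=2G$ is infinite. We prove it separately, because its proof is shorter and shows the whole
mechanism. For groups of
bounded exponent the obstruction is the only one. A \emph{cross section} of the quotient map $\pi:G\to G/H$ is a
map $s:G/H\to G$ with $\pi\circ s=\mathrm{id}$.

\begin{theorem}\label{thm:bounded}
Let $G$ be an abelian group of bounded exponent and $H\le G$. The following are equivalent:
\begin{enumerate}
\item[(a)] $H$ is a retract of $G^{\#}$;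
\item[(b)] there is a map $r:G\to H$ with $r|_H=\mathrm{id}$ that is continuous $G^{\#}\to H^{\#}$ at each point
of $H$;
\item[(c)] $(H\cap nG)/nH$ is finite for every $n\ge1$;
\item[(d)] some subgroup $H_0$ of finite index in $H$ is a direct summand of $G$;
\item[(e)] the quotient map $\pi:G^{\#}\to(G/H)^{\#}$ has a continuous cross section.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:examples}
\begin{enumerate}
\item[(i)] A subgroup $H$ of $G=\bigoplus_\omega\mathbf Z(4)$ is a retract of $G^{\#}$ if and only if
$(H\cap2G)/2H$ is finite, and if and only if $H$ has a subgroup of finite index that is a direct summand of $G$.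
\item[(ii)] For every prime $p$, every infinite cardinal $\kappa$ and all $0<j<n$, the subgroup
$\bigl(\bigoplus_\kappa\mathbf Z(p^n)\bigr)[p^j]$ is not a retract of
$\bigl(\bigoplus_\kappa\mathbf Z(p^n)\bigr)^{\#}$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:idea} isolates the idea on the simplest candidate retractions. Section~\ref{sec:comb} contains
the combinatorics used for both obstruction theorems, which are proved in Sections~\ref{sec:four}
and~\ref{sec:general}. Section~\ref{sec:bounded} treats bounded groups.

\subsection*{Facts about the Bohr topology}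
We use the following standard facts.
\begin{enumerate}
\item[(F1)] The sets $\{x:|\chi_l(x)-1|<\varepsilon,\ 1\le l\le l_0\}$, with $\chi_1,\dots,\chi_{l_0}$ characters
of $G$ and $\varepsilon>0$, form a neighborhood base at $0$ in $G^{\#}$. Translations are homeomorphisms.
\item[(F2)] If $H\le G$, then $H^{\#}$ is a subspace of $G^{\#}$, because $\mathbf T$ is divisible and so every
character of $H$ extends to $G$.
\item[(F3)] A subgroup $N$ of finite index is open in $G^{\#}$: the finite group $G/N$ is a direct sum of cyclic
groups, so $N$ is a finite intersection of kernels of characters with finite image, and such kernels are open.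
The cosets of $N$ are open too, and a homomorphism from $G^{\#}$ to a finite discrete group is continuous.
\end{enumerate}
We often use (F3) in this form: if $f:G^{\#}\to E^{\#}$ is continuous at $x_0$ and $\theta$ is a homomorphism
from $E$ to a finite group, then there is a neighborhood $U$ of $0$ in $G^{\#}$ with
$\theta(f(x_0+y))=\theta(f(x_0))$ for all $y\in U$.

\section{The idea, seen on coordinatewise maps}\label{sec:idea}

Let $G=\bigoplus_\omega\mathbf Z(4)$ with standard generators $e_0,e_1,\dots$, and let $H=2G$. Every $h\in H$ is
uniquely $\sum_m h_m\,2e_m$ with $h_m\in\mathbf Z/2$, almost all $h_m=0$, so $H$ is identified with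
$\bigoplus_\omega\mathbf Z/2$. For elements of $H$, in particular for values of maps into $H$, a subscript $m$
always refers to these coordinates.
Characters of $G$ take values in the fourth roots of unity, so their kernels have
finite index; by (F1), every neighborhood of $0$ in $G^{\#}$ contains a subgroup of finite index.

The natural candidates are the coordinatewise maps
\[
r\Bigl(\sum_m c_me_m\Bigr)=\sum_m\rho(c_m)\,2e_m\qquad(c_m\in\mathbf Z/4),
\]
where $\rho:\mathbf Z/4\to\mathbf Z/2$ satisfies $\rho(0)=0$ and $\rho(2)=1$. They fix $H$ pointwise. None is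
continuous
at $0$. Indeed, put $\alpha=\rho(1)$ and let $N\le G$ be any subgroup of finite index. By the pigeonhole principle
some $e_i,e_j,e_k$ with distinct indices lie in one coset of $N$. Then
\[
x=2e_i+e_j+e_k\equiv 4e_i=0\pmod N,
\]
so $x\in N$, but the coordinates of $r(x)$ have sum $1+\alpha+\alpha=1$ in $\mathbf Z/2$. As $h\mapsto\sum_m h_m$ is
a homomorphism $H\to\mathbf Z/2$ and the sum is $0$ at $r(0)=0$, the map $r$ is not continuous at $0$. In short:
$2e_i$ can be canceled against two copies of a generator, and two equal contributions vanish modulo $2$, whereas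
$2e_i$ itself contributes $1$.

For an arbitrary $r$, this computation breaks down in four places. Below, ``close'' means congruent modulo a
given subgroup of finite index.
\begin{itemize}
\item \emph{The value of $r(x)$ depends on all of $x$.} Ramsey's theorem makes it uniform: along an infinite index
set, the coordinate of $r(x)$ at the $s$-th index of $x$ becomes a constant $\lambda_s$.
\item \emph{$r(x)$ may be nonzero at indices that do not occur in $x$.} Ramsey's theorem makes these values
constant on each gap between consecutive indices, but the gaps have uncontrolled lengths. The index set over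
which we sum the coordinates will be chosen so that the counts modulo $2$ are controlled.
\item \emph{The contribution of $2e_i$ need not be $1$.} We know $r$ only on $H$, so we would like to fix $i$ and
bring $2e_i+e_j+e_k$ close to $2e_i$ by a choice of $j$ and $k$. This is impossible in general: the homomorphism
$G\to\mathbf Z/4$ that adds up the coefficients takes the value $2$ at $e_j+e_k$, so $e_j+e_k$ never lies in its
kernel. So we use a longer word, with coefficients $2,2,1,1,1,1$. Since $1+1+1+1=0$ in
$\mathbf Z/4$, it is close to the element of $H$ given by its first two terms when the last four generators are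
close to each other. Since
$2+1+1=0$, it is close to $0$ when the six generators split into two groups, each with coefficients $2,1,1$ and
each consisting of generators close to each other. The second coefficient $2$ makes both possible: without it the
coefficients would not add up to $0$.
\item \emph{The contributions of $e_j$ and $e_k$ may differ}, because they stand at different positions. But any two
of the last four positions can be grouped with the first one, and comparing the choices removes this problem.
\end{itemize}

\section{Ramsey's theorem and a counting lemma}\label{sec:comb}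

Fix integers $q\ge2$ and $L\ge1$. Let $F$ assign to each $L$-element subset $\{i_1<\dots<i_L\}$ of $\omega$ an
element $F(i_1,\dots,i_L)$ of $\bigoplus_\omega\mathbf Z/q$; a subscript $m$ denotes the $m$-th coordinate. We put
$i_0=-\infty$ and $i_{L+1}=+\infty$. Ramsey's theorem says that if the $k$-element subsets of an infinite set are
colored with finitely many colors, then there is an infinite subset all of whose $k$-element subsets have the same
color.

\begin{lemma}\label{lem:ramsey}
There are an infinite set $J\subseteq\omega$ and constants
$\lambda_1,\dots,\lambda_L,\mu_0,\dots,\mu_L\in\mathbf Z/q$ such that for all $i_1<\dots<i_L$ in $J$: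
\begin{itemize}
\item $F(i_1,\dots,i_L)_{i_s}=\lambda_s$ for $1\le s\le L$;
\item $F(i_1,\dots,i_L)_m=\mu_s$ for all $m\in J$ with $i_s<m<i_{s+1}$, $0\le s\le L$.
\end{itemize}
Moreover, $\mu_L=0$.
\end{lemma}

\begin{proof}
Color $\{i_1<\dots<i_L\}$ by the $L$-tuple of the values $F(i_1,\dots,i_L)_{i_s}$. Color an $(L+1)$-set
$j_1<\dots<j_{L+1}$ by the $(L+1)$-tuple whose $k$-th entry is the coordinate at $j_k$ of the value of $F$ on
$\{j_1,\dots,j_{L+1}\}\setminus\{j_k\}$. Both colorings use finitely many colors. Applying Ramsey's theorem twice,
we get an
infinite $J$ on which both are constant. The first constant color is $(\lambda_1,\dots,\lambda_L)$; call the second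
$(\mu_0,\dots,\mu_L)$. If $i_s<m<i_{s+1}$, then $m$ is the $(s+1)$-st element of $\{i_1,\dots,i_L,m\}$, so
$F(i_1,\dots,i_L)_m=\mu_s$. Finally, $F(i_1,\dots,i_L)$ has finite support and infinitely many $m\in J$ exceed
$i_L$, so $\mu_L=0$.
\end{proof}

Let $A\subseteq J$. The sum of the coordinates of $F(i_1,\dots,i_L)$ over $A$ picks up $\lambda_s$ if $i_s\in A$,
and $\mu_s$ once for each element of $A$ in the gap $(i_s,i_{s+1})$. In the applications $A$ must be fixed first;
continuity then yields a neighborhood depending on $A$, and the indices are chosen last, from sets we do not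
control. So $A$ has to make the gap counts predictable modulo $q$ for all later choices. The following set does
this. Divide $J$ into consecutive \emph{blocks} of $q+1$ elements and put
\[
A=\{m\in J: m\text{ is not the last element of its block}\}.
\]
Thus every block contains exactly $q$ elements of $A$; see Figure~\ref{fig:blocks}. If only first and last elements
of blocks are used as indices, then an index that is first in its block contributes $\lambda_s-\mu_s$ together with
the gap after it, and an index that is last contributes nothing.

\begin{figure}[ht]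
\centering
\begin{tikzpicture}[x=0.75cm,y=1cm]
\foreach \t in {0,1,2,3,4} {
  \draw[rounded corners] (3*\t-0.4,-0.3) rectangle (3*\t+2.4,0.3);
  \fill (3*\t,0) circle (2.2pt);
  \fill (3*\t+1,0) circle (2.2pt);
  \draw (3*\t+2,0) circle (2.2pt);
}
\node[below] at (0,-0.35) {$i_s$};
\node[below] at (8,-0.35) {$i_{s+1}$};
\node[below] at (12,-0.35) {$i_{s+2}$};
\draw[<->] (0.6,0.6) -- (7.4,0.6) node[midway,above] {$1+2+2$};
\draw[<->] (8.6,0.6) -- (11.4,0.6) node[midway,above] {$0+2$};
\end{tikzpicture}
\caption{The set $J$ for $q=2$, cut into blocks of three; the elements of $A$ are filled. The number of elements of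
$A$ in the gap between an index and the next one is odd if the former is first in its block ($i_s$, five elements)
and even if it is
last ($i_{s+1}$, two elements), wherever the next index stands as first or last element of a later block.}
\label{fig:blocks}
\end{figure}

\begin{lemma}\label{lem:count}
Let $J,\lambda_s,\mu_s$ be as in Lemma~\ref{lem:ramsey} and $A$ as above, and put $\kappa_s=\lambda_s-\mu_s$ for
$1\le s\le L$. Let $i_1<\dots<i_L$ be elements of $J$ in pairwise distinct blocks, each of them the first or the
last element of its block. Then
\[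
\sum_{m\in A}F(i_1,\dots,i_L)_m=\sum_{s:\ i_s\text{ is first in its block}}\kappa_s\qquad\text{in }\mathbf Z/q .
\]
\end{lemma}

\begin{proof}
Since $\mu_L=0$, the left side equals
$\sum_{i_s\in A}\lambda_s+\sum_{s=0}^{L-1}|A\cap(i_s,i_{s+1})|\,\mu_s$, and $i_s\in A$ exactly when $i_s$ is first
in its block. Fix $s$ with $0\le s\le L-1$. As $i_s$ (if $s\ge1$) and $i_{s+1}$ lie in different blocks, the part
of $J$ in $(i_s,i_{s+1})$ consists of
\begin{itemize}
\item the part of the block of $i_s$ after $i_s$ (only if $s\ge1$), which contains $q-1$ elements of $A$ if $i_s$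
is first in its block and none if $i_s$ is last;
\item some whole blocks (possibly none), each containing $q$ elements of $A$;
\item the part of the block of $i_{s+1}$ before $i_{s+1}$, which contains no element of $A$ if $i_{s+1}$ is first
in its block and $q$ of them if $i_{s+1}$ is last.
\end{itemize}
So $|A\cap(i_s,i_{s+1})|\equiv-1\pmod q$ if $s\ge1$ and $i_s$ is first in its block, and it is $\equiv0$ otherwise.
Hence every $s$ with $i_s$ first in its block contributes $\lambda_s-\mu_s$ (for $s=L$ this is $\lambda_L$, as
$\mu_L=0$), and nothing else contributes.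
\end{proof}

\section{The case of four-torsion}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
We keep the notation of Section~\ref{sec:idea}. If $N\le G$ has finite index and $T\subseteq\omega$ is a nonempty
set such that all
$e_i$ with $i\in T$ lie in one coset of $N$, then
\begin{equation}\label{eq:closefour}
\sum_{i\in T}c_ie_i\in N\quad\text{for all integers $c_i$, almost all $0$, with }\sum_{i\in T}c_i\equiv0\pmod4 ,
\end{equation}
because the sum is congruent modulo $N$ to $\bigl(\sum c_i\bigr)e_{i_0}=0$ for any $i_0\in T$. By the pigeonhole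
principle every infinite set of indices contains an infinite set $T$ of this kind.

Suppose that $r$ exists. For $i_1<\dots<i_6$ put
\[
x(i_1,\dots,i_6)=2e_{i_1}+2e_{i_2}+e_{i_3}+e_{i_4}+e_{i_5}+e_{i_6},
\]
and apply Lemma~\ref{lem:ramsey} with $q=2$, $L=6$ to $F(i_1,\dots,i_6)=r(x(i_1,\dots,i_6))\in
H=\bigoplus_\omega\mathbf Z/2$. We obtain $J$, $\lambda_s$, $\mu_s$, and $\kappa_s=\lambda_s-\mu_s\in\mathbf Z/2$.

\medskip
\emph{Step 1: $\kappa_1=1$.} Fix $i_1<m<i_2$ in $J$ and let $h=2e_{i_1}+2e_{i_2}\in H$. Since $r(h)=h$, we have
$r(h)_{i_1}=1$ and $r(h)_m=0$. By continuity at $h$ there is a subgroup $N$ of finite index with $r(h+y)_{i_1}=1$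
and $r(h+y)_m=0$ for all $y\in N$. Choose $i_3<i_4<i_5<i_6$ in $J$, all larger than $i_2$, such that
$e_{i_3},\dots,e_{i_6}$ lie in one coset of $N$. By~\eqref{eq:closefour},
$y=e_{i_3}+e_{i_4}+e_{i_5}+e_{i_6}\in N$, and $x(i_1,\dots,i_6)=h+y$. Hence $\lambda_1=1$ and $\mu_1=0$.

\medskip
\emph{Step 2: $\kappa_1+\kappa_u+\kappa_v=0$ for all distinct $u,v\in\{3,4,5,6\}$.} Let $A$ be the set defined
before Lemma~\ref{lem:count}. The map $h\mapsto\sum_{m\in A}h_m$ is a homomorphism $H\to\mathbf Z/2$, and $r(0)=0$.
So by continuity at $0$ there is a subgroup $N$ of finite index with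
\[
\sum_{m\in A}r(x)_m=0\qquad\text{for all }x\in N .
\]
Choose an infinite set $B$ of first elements of blocks such that all $e_i$ $(i\in B)$ lie in one coset of $N$, and
an infinite set $C$ of last elements of blocks such that all $e_i$ $(i\in C)$ lie in one coset of $N$. Let
$\{w,z\}=\{3,4,5,6\}\setminus\{u,v\}$. Since $B$ and $C$ are infinite, we can choose $i_1<\dots<i_6$ in pairwise
distinct blocks with $i_1,i_u,i_v\in B$ and $i_2,i_w,i_z\in C$. By~\eqref{eq:closefour}, applied to $B$ and to $C$,
\[
x(i_1,\dots,i_6)=(2e_{i_1}+e_{i_u}+e_{i_v})+(2e_{i_2}+e_{i_w}+e_{i_z})\in N .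
\]
So the sum of the coordinates of $r(x(i_1,\dots,i_6))$ over $A$ is $0$. By Lemma~\ref{lem:count} it is also
$\kappa_1+\kappa_u+\kappa_v$.

\medskip
\emph{Conclusion.} By the two steps, $\kappa_u+\kappa_v=1$, that is, $\kappa_u\ne\kappa_v$, for all distinct
$u,v\in\{3,4,5,6\}$. This is impossible, since $\mathbf Z/2$ has only two elements.
\end{proof}

\section{The obstruction in arbitrary abelian groups}\label{sec:general}

In general $G$ need not have a neighborhood base of subgroups at $0$, and the elements $g_i$ that play the role of
the $e_i$ need not have finite order, so there is no substitute for the relation $4e_i=0$. We therefore use words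
in which coefficients sum to $0$ exactly, not just modulo $4$; this is why negative coefficients appear below. The
following lemma replaces~\eqref{eq:closefour}.

\begin{lemma}\label{lem:close}
Let $(g_i)_{i\in\omega}$ be a sequence in an abelian group $G$, let $U$ be a neighborhood of $0$ in $G^{\#}$, and
let $K\ge1$. Every infinite $I\subseteq\omega$ contains an infinite set $T$ such that $\sum_{i\in T}c_ig_i\in U$
for all integers $c_i$, almost all $0$, with $\sum_{i\in T}c_i=0$ and $\sum_{i\in T}|c_i|\le K$.
\end{lemma}

\begin{proof}
By (F1) we may assume $U=\{x:|\chi_l(x)-1|<\varepsilon,\ 1\le l\le l_0\}$. Choose $\delta>0$ with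
$K\delta<\varepsilon$ and cover $\mathbf T^{l_0}$ by finitely many sets on each of which every coordinate varies by
at most $\delta$. By the pigeonhole principle there is an infinite $T\subseteq I$ such that
$|\chi_l(g_i)-\chi_l(g_j)|\le\delta$ for all $i,j\in T$ and all $l$. A sum $\sum c_ig_i$ as in the lemma is, after
pairing positive with negative terms, a sum of at most $K$ elements $g_i-g_j$ with $i,j\in T$. Each of these
satisfies $|\chi_l(g_i-g_j)-1|=|\chi_l(g_i)-\chi_l(g_j)|\le\delta$. Since $|zw-1|\le|z-1|+|w-1|$ for
$z,w\in\mathbf T$, we get $\bigl|\chi_l\bigl(\sum c_ig_i\bigr)-1\bigr|\le K\delta<\varepsilon$.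
\end{proof}

When the sequence $(g_i)$ is fixed, an infinite set $T\subseteq\omega$ with the property stated in
Lemma~\ref{lem:close} is called \emph{$(U,K)$-tight}.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $r$ be as in the theorem, and suppose that $D=(H\cap nG)/nH$ is infinite; then $n\ge2$.

\medskip
\emph{Coordinates on $H$.} In Theorem~\ref{thm:four} the elements $2e_i$ formed a basis of $H$. Now we look for
elements $h_i\in H\cap nG$ and a homomorphism on $H$ that separates them. Since $nD=0$, the group $D$ is the direct
sum of its $p$-components for the primes $p\mid n$, and one of them is infinite. For this $p$ the group $D[p]$ is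
infinite: if it were finite, then $D[p^{j+1}]/D[p]\cong pD[p^{j+1}]\subseteq D[p^j]$ would show by induction that
every $D[p^j]$ is finite, and the $p$-component, being killed by a power of $p$, is one of these. So there are
$h_i\in H\cap nG$ $(i\in\omega)$ whose classes in $H/nH$ have order $p$ and are linearly independent over
$\mathbf Z/p$. Fix $g_i\in G$ with $ng_i=h_i$.

Let $p^a$ be the exact power of $p$ dividing $n$, so $a\ge1$, and put $q=p^a$. Let
$E=\bigoplus_\omega\mathbf Z(p^\infty)$, a sum of quasicyclic $p$-groups, and for each $i$ let $\epsilon_i$ be an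
element of order $p^a$ in the $i$-th summand. Then $E[p^a]=\bigoplus_i\langle\epsilon_i\rangle$, which we identify
with $\bigoplus_\omega\mathbf Z/q$. Sending the class of $h_i$ to $p^{a-1}\epsilon_i$, which has order $p$, defines
a homomorphism from the span of these classes to $E$. As $E$ is divisible, it extends to $H/nH$. The image of the
extension is killed by $n$; since $E$ is a $p$-group, it is killed by $p^a$ and lies in $E[p^a]$. Thus we have a
homomorphism
\[
\psi:H\to\bigoplus_\omega\mathbf Z/q,\qquad \psi(h_i)=p^{a-1}\epsilon_i .
\]
Put $f=\psi\circ r$. Then $f|_H=\psi$, $f(0)=0$, and $f$ is continuous for the Bohr topologies at every point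
of~$H$.

\medskip
\emph{The words.} Let $L=2n+4$, $P=\{3,\dots,n+3\}$ and $P'=\{n+4,\dots,L\}$, so $|P|=|P'|=n+1$. For
$i_1<\dots<i_L$ put
\[
x(i_1,\dots,i_L)=h_{i_1}-h_{i_2}+\sum_{s\in P}g_{i_s}-\sum_{s\in P'}g_{i_s}.
\]
As a combination of the $g_i$ it has coefficients $n,-n,1,\dots,1,-1,\dots,-1$. The coefficients at positions in
$P\cup P'$ sum to $0$, so $x$ can be made close to $h_{i_1}-h_{i_2}\in H$. Moreover, the first coefficient $n$ can
be canceled by any $n$ of the $n+1$ coefficients at positions in $P'$; what is left
is $-n$, the $n+1$ ones of $P$ and a single $-1$, with sum~$0$. So $x$ can also be made close to $0$, in $n+1$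
different ways. Apply Lemma~\ref{lem:ramsey} to $F(i_1,\dots,i_L)=f(x(i_1,\dots,i_L))$, and let
$J,\lambda_s,\mu_s$ and $\kappa_s=\lambda_s-\mu_s$ be the outcome. Let $K=2n+2$.

\medskip
\emph{Step 1: $\kappa_1=p^{a-1}$.} Fix $i_1<m<i_2$ in $J$ and let $h^*=h_{i_1}-h_{i_2}\in H$. Then
$f(h^*)=\psi(h^*)=p^{a-1}(\epsilon_{i_1}-\epsilon_{i_2})$, so $f(h^*)_{i_1}=p^{a-1}$ and $f(h^*)_m=0$. Coordinates
are homomorphisms to finite groups, so by continuity at $h^*$ there is a neighborhood $U$ of $0$ with
$f(h^*+y)_{i_1}=p^{a-1}$ and $f(h^*+y)_m=0$ for all $y\in U$. Choose $i_3<\dots<i_L$ in a $(U,K)$-tight subset of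
$\{i\in J:i>i_2\}$. Then $y=\sum_{s\in P}g_{i_s}-\sum_{s\in P'}g_{i_s}\in U$ and $x(i_1,\dots,i_L)=h^*+y$. Hence
$\lambda_1=p^{a-1}$ and $\mu_1=0$.

\medskip
\emph{Step 2: $\kappa_1+\sum_{s\in S}\kappa_s=0$ for every $S\subseteq P'$ with $|S|=n$.} Let $A$ be the set defined
before Lemma~\ref{lem:count}. The map $y\mapsto\sum_{m\in A}y_m$ is a homomorphism
$\bigoplus_\omega\mathbf Z/q\to\mathbf Z/q$ and $f(0)=0$, so by continuity at $0$ there is a neighborhood $U$ of $0$
with $\sum_{m\in A}f(x)_m=0$ for all $x\in U$. Choose a neighborhood $V$ of $0$ with $V+V\subseteq U$, a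
$(V,K)$-tight set $B$ of first elements of blocks, and a $(V,K)$-tight set $C$ of last elements of
blocks. Both are infinite, so we can choose $i_1<\dots<i_L$ in pairwise distinct blocks with $i_s\in B$ for
$s\in\{1\}\cup S$ and $i_s\in C$ for
all other $s$. Then $x(i_1,\dots,i_L)$ is the sum of
\[
ng_{i_1}-\sum_{s\in S}g_{i_s}\qquad\text{and}\qquad
-ng_{i_2}+\sum_{s\in P}g_{i_s}-\sum_{s\in P'\setminus S}g_{i_s}.
\]
The first has its indices in $B$, with coefficient sum $n-n=0$ and absolute coefficient sum $2n$. The second has
its indices in $C$, with coefficient sum $-n+(n+1)-1=0$ and absolute coefficient sum $2n+2$. So both lie in $V$, and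
$x(i_1,\dots,i_L)\in U$. Thus the sum of the coordinates of $f(x(i_1,\dots,i_L))$ over $A$ is $0$; by
Lemma~\ref{lem:count} it equals $\kappa_1+\sum_{s\in S}\kappa_s$.

\medskip
\emph{Conclusion.} Let $u,v\in P'$. Comparing the equations of Step~2 for $S=P'\setminus\{u\}$ and
$S=P'\setminus\{v\}$ gives $\kappa_u=\kappa_v$. So all $\kappa_s$ with $s\in P'$ have a common value $\kappa$, and
Steps~1 and~2 give
\[
p^{a-1}+n\kappa=0\quad\text{in }\mathbf Z/p^a .
\]
Since $p^a\mid n$, this says $p^{a-1}=0$ in $\mathbf Z/p^a$, a contradiction.
\end{proof}

\begin{remark}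
The proof uses continuity of $r$ only at $0$ and at the points $h_i-h_j$. The reason why $\psi$ takes
values in $\bigoplus_\omega\mathbf Z/p^a$ and not in $\bigoplus_\omega\mathbf Z/p$ is that the elements $h_i$ may be
divisible by $p$ in $H$, and then every homomorphism from $H$ to a group of exponent $p$ kills them. This happens
for $G=\bigoplus_\omega\mathbf Z(16)$, $H=2G$, $n=4$: here $H\cap4G=4G=2H$, while $4H=8G$.
\end{remark}

\section{Groups of bounded exponent}\label{sec:bounded}

An abelian group $G$ is \emph{bounded} if $mG=0$ for some $m\ge1$. We use two classical theorems. A bounded group is a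
direct sum of finite cyclic groups of prime power order (Pr\"ufer--Baer), and a bounded pure subgroup of an
abelian group is a direct summand (Kulikov; see \cite[Theorem~27.5]{fuchs}). The first one has this consequence:
\begin{equation}\label{eq:rf}
\begin{array}{c}
\text{if $X$ is bounded and $F\le X$ is finite, then there is a subgroup}\\
\text{of finite index in $X$ that meets $F$ only in $0$.}
\end{array}
\end{equation}
Indeed, $F$ lies in the sum of finitely many of the cyclic summands, and the sum of the others is as required.

The next lemma is needed for (c)$\Rightarrow$(d). There, a subgroup of finite index avoiding the finite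
obstructions is easy to find; to conclude that it is pure in $G$, we also want it to be a summand of $H$.

\begin{lemma}\label{lem:summand}
Every subgroup $M$ of finite index in a bounded abelian group $H$ contains a subgroup of finite index in $H$ that is
a direct summand of $H$.
\end{lemma}

\begin{proof}
Write $H=\bigoplus_{i\in I}\langle x_i\rangle$ with $x_i$ of prime power order. Partition $I$ according to the order
of $x_i$ and the coset $x_i+M$; there are finitely many classes. In each nonempty class $c$ pick $i_c$, and for the
other $i\in c$ put $y_i=x_i-x_{i_c}\in M$. If the elements $x_i$ with $i\in c$ have order $k$, they form a basis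
of the free $\mathbf Z/k$-module $\bigoplus_{i\in c}\langle x_i\rangle$. Then $x_{i_c}$ together with the $y_i$ is
another basis, because $x_i=y_i+x_{i_c}$ inverts the change. So $H=H_0\oplus\bigoplus_c\langle x_{i_c}\rangle$,
where $H_0\subseteq M$ is the direct sum of all the $\langle y_i\rangle$, and the complement is finite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
(a)$\Rightarrow$(b) is trivial, and (b)$\Rightarrow$(c) is Theorem~\ref{thm:general}.

\medskip
(c)$\Rightarrow$(d). Let $mG=0$ with $m\ge1$. If $X\le G$, $n\ge1$ and $d=\gcd(n,m)=\alpha n+\beta m$ with integers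
$\alpha,\beta$, then, since $d\mid n$ and $mX=0$,
\begin{equation}\label{eq:gcd}
nX\subseteq dX=(\alpha n+\beta m)X\subseteq nX,\qquad\text{so}\qquad nX=dX .
\end{equation}
Therefore only the finitely many divisors $n$ of $m$ matter for purity. For each of them, $(H\cap nG)/nH$ is a
finite subgroup of the bounded group $H/nH$. By~\eqref{eq:rf}, applied in $H/nH$, there is a subgroup $M_n$ of finite
index in $H$ with $nH\subseteq M_n$ and $M_n\cap nG=nH$. Let $M$ be the intersection of these $M_n$, and let
$H_0\subseteq M$ be as in Lemma~\ref{lem:summand}, say $H=H_0\oplus F$ with $F$ finite. Then for $n\mid m$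
\[
H_0\cap nG\subseteq H_0\cap M_n\cap nG= H_0\cap nH=nH_0,
\]
where the last equality holds because $nH=nH_0\oplus nF$. By~\eqref{eq:gcd}, applied to $G$ and to $H_0$, we get
$H_0\cap nG=nH_0$ for all $n\ge1$. So $H_0$ is pure in $G$; being bounded, it is a direct summand.

\medskip
(d)$\Rightarrow$(e). Let $G=H_0\oplus K$ and $F=H\cap K$. Since $H_0\le H$, the modular law gives $H=H_0\oplus F$,
so $F\cong H/H_0$ is finite. By~\eqref{eq:rf} there is $K_0\le K$ of finite index with $K_0\cap F=0$. The restriction
$\pi|_K$ is onto $G/H$, because $G=H_0+K$, and its kernel is $F$. Hence $\pi|_{K_0}$ is injective and $\pi(K_0)$ has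
finite index in $G/H$. Let $t:\pi(K_0)\to K_0$ be the inverse isomorphism, let $y_1,\dots,y_l$ represent the cosets
of $\pi(K_0)$ in $G/H$, and choose $z_j\in K$ with $\pi(z_j)=y_j$. Define
\[
s(y_j+u)=z_j+t(u)\qquad(1\le j\le l,\ u\in\pi(K_0)).
\]
Then $\pi(s(y_j+u))=y_j+u$, so $s$ is a cross section. By (F2), $\pi(K_0)^{\#}$ and $K_0^{\#}$ are subspaces of
$(G/H)^{\#}$ and $G^{\#}$, so the homomorphism $t$ is continuous for the subspace topologies. By (F3) the cosets
$y_j+\pi(K_0)$ are
open in $(G/H)^{\#}$, and on each of them $s$ is $t$ preceded and followed by translations. So $s$ is continuous.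

\medskip
(e)$\Rightarrow$(a). Let $s$ be a continuous cross section. Then $\pi(s(0))=0$, so $s(0)\in H$. Put
$r(x)=x-s(\pi(x))+s(0)$. We have $\pi(r(x))=\pi(x)-\pi(x)+0=0$, so $r$ maps $G$ into $H$; it is continuous into
$G^{\#}$, hence into $H^{\#}$ by (F2). For $h\in H$ we get $r(h)=h-s(0)+s(0)=h$.
\end{proof}

\begin{remark}
The implications (e)$\Rightarrow$(a)$\Rightarrow$(b)$\Rightarrow$(c) hold for all abelian groups. In
(c)$\Rightarrow$(d), boundedness cannot be dropped: for $\mathbf Z\le\mathbf Q$ the groups
$(\mathbf Z\cap n\mathbf Q)/n\mathbf Z=\mathbf Z/n\mathbf Z$ are finite, but every subgroup of finite index in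
$\mathbf Z$ is nonzero and proper in $\mathbf Q$, and $\mathbf Q$ is indecomposable, since any two nonzero subgroups
of it have nonzero intersection.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:examples}]
(i) Here $4G=0$, and by~\eqref{eq:gcd} with $m=4$ only $n=1,2,4$ matter in condition (c). For $n=1$ the quotient is
$H/H=0$, and
for $n=4$ it is $0$ because $4G=0$. So (c) says that $(H\cap2G)/2H$ is finite, and the claim is the equivalence of
(a), (c) and (d).

(ii) Let $G=\bigoplus_\kappa\mathbf Z(p^n)$ and $H=G[p^j]$. Then $H=p^{n-j}G$, so
\[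
(H\cap p^{n-j}G)/p^{n-j}H=p^{n-j}G/p^{2(n-j)}G .
\]
This is a direct sum of $\kappa$ copies of $p^{n-j}\mathbf Z(p^n)/p^{2(n-j)}\mathbf Z(p^n)$, which is nonzero because
$p^{n-j}\mathbf Z(p^n)$ is a nonzero cyclic $p$-group and $n-j\ge1$. So the quotient is infinite, and
Theorem~\ref{thm:general}, with $p^{n-j}$ in place of $n$, applies.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology},
\url{https://projecteuclid.org/download/pdf_1/euclid.rmjm/1181070026}.

\bibitem{fuchs}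
Fuchs, \emph{Infinite Abelian Groups I}.
\end{thebibliography}

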